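# Disjoint points and cells in Busemann G-spaces

## A bound on the disjoint $(0,n)$-cells properties

**Theorem 1.** No nonempty Busemann G-space has the disjoint $(0,n)$-cells property for every $n\in\mathbb N$.

The statement has two ingredients, a class of metric spaces and a list of general-position properties, one for each $n$. It says that no space in the class satisfies the whole list. The question comes from the work "Busemann G-Spaces, $\operatorname{CAT}(k)$ Curvature, and the Disjoint $(0,n)$-Cells Property". As posed there: no example of a Busemann G-space with all these properties is known, and it is conjectured that none exists. Theorem 1 says that the conjecture is true.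

**Definition (Busemann G-space).** A nonempty metric space $(X,d)$ is a Busemann G-space if it satisfies the following.

- (i) Every closed bounded subset is compact.
- (ii) For any distinct $x,z\in X$ there is $y\in X\setminus\{x,z\}$ with $d(x,y)+d(y,z)=d(x,z)$.
- (iii) Every $p\in X$ has a radius $\rho_p>0$ such that for any distinct $x,y$ in the open ball $B_{\rho_p}(p)$ there is $z\in X\setminus\{y\}$ with $d(x,y)+d(y,z)=d(x,z)$.
- (iv) If $d(x,y)+d(y,z_1)=d(x,z_1)$, $d(x,y)+d(y,z_2)=d(x,z_2)$, $x\ne y$ and $d(y,z_1)=d(y,z_2)$, then $z_1=z_2$.

In words: (ii) puts a point strictly between any two points, (iii) says that a segment can locally be prolonged beyond its end, and (iv) says that a prolongation by a given length is unique. Nothing is said about dimension, and nothing about manifolds. We say "G-space" for short.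

Euclidean space $\mathbb R^d$ is a G-space. More generally, it is a known fact, quoted with the problem, that every connected complete Riemannian manifold without boundary is a G-space in its Riemannian distance. The circle of length $2\pi$ with arc-length distance shows why (iii) is local. With $\rho_p=\pi/2$, two points of $B_{\rho_p}(p)$ are at distance less than $\pi$, so the short arc between them can be prolonged a little. But if $d(x,y)=\pi$, no $z\neq y$ satisfies $d(x,y)+d(y,z)=d(x,z)$, because no distance exceeds $\pi$.

Here are three spaces that are not G-spaces. The interval $[0,1]$ violates (iii): take $p=y=1$ and $x<1$ near $1$. The plane with the maximum norm violates (iv): with $x=(0,0)$, $y=(1,0)$, $z_1=(2,1)$, $z_2=(2,-1)$ we have $d(x,y)=d(y,z_i)=1$ and $d(x,z_i)=2$. The Hilbert space $\ell^2$ violates (i), since its closed unit ball is not compact.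

**Definition (disjoint cells).** Let $B^j$ be the closed $j$-cell. For integers $k,m\ge0$, a metric space $X$ has the disjoint $(k,m)$-cells property, written DD$(k,m)$, if for all continuous $f:B^k\to X$, $g:B^m\to X$ and every $\varepsilon>0$ there are continuous $f':B^k\to X$, $g':B^m\to X$ with $d(f(s),f'(s))<\varepsilon$ for all $s$, $d(g(t),g'(t))<\varepsilon$ for all $t$, and $f'(B^k)\cap g'(B^m)=\emptyset$.

Call $g$ and $g'$ *$\delta$-close* if $d(g(t),g'(t))<\delta$ for all $t$. Since $B^0$ is a point, DD$(0,n)$ says that for each point $p$, each $g:B^n\to X$ and each $\varepsilon>0$, some $g'$ that is $\varepsilon$-close to $g$ misses some point $q$ with $d(p,q)<\varepsilon$. Consequently, to refute DD$(0,n)$ it is enough to exhibit a point $p$, a map $g:B^n\to X$ and a $\delta>0$ such that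
$$B_\delta(p)\subset g'(B^n)\quad\text{for every continuous } g':B^n\to X \text{ that is } \delta\text{-close to } g. \tag{1}$$
Indeed, with $f$ the constant $p$ and $\varepsilon=\delta$, every admissible $f'$ has its value in $B_\delta(p)$, hence in $g'(B^n)$. We call a $g$ as in (1) a *stable cell* at $p$. Theorem 1 will follow once every G-space with two points is shown to contain a stable cell of some dimension.

## One point, the line and Euclidean space

If $X=\{p\}$, all maps have image $\{p\}$, so DD$(0,n)$ fails for every $n$.

Let $X=\mathbb R$. The property DD$(0,0)$ holds: two points can be moved apart. The property DD$(0,1)$ fails. Take $g:[-1,1]\to\mathbb R$ the inclusion, $p=0$, $\delta=\frac12$. If $g'$ is $\frac12$-close to $g$, then $g'(-1)<-\frac12$ and $g'(1)>\frac12$, so $g'$ covers $B_{1/2}(0)$ by the intermediate value theorem.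

The same happens in $X=\mathbb R^d$ for every $d\ge1$. *DD$(0,d)$ fails.* Take $g:B^d\to\mathbb R^d$ the inclusion of the unit ball, $p=0$, $\delta=\frac12$. Let $g'$ be $\frac12$-close to $g$ and $|q|<\frac12$. The map $u\mapsto u-g'(u)+q$ has norm less than $\frac12+\frac12=1$, so it maps $B^d$ to itself. By Brouwer it has a fixed point $u$, and then $g'(u)=q$. *DD$(0,d-1)$ holds.* By the Weierstrass theorem, approximate $g:B^{d-1}\to\mathbb R^d$ by a polynomial map $P$. It is Lipschitz on $B^{d-1}$, so its image has measure zero: cover $B^{d-1}$ by at most $C\ell^{d-1}$ cubes of side $1/\ell$, whose images lie in cubes of total volume at most $C'\ell^{d-1}\ell^{-d}\to0$. So there are points arbitrarily close to $f(B^0)$ off the image of $P$.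

Thus each single DD$(0,n)$ occurs, for instance in $\mathbb R^{n+1}$, and what Theorem 1 forbids is having all of them at once. The Euclidean argument needs a cell that *is* a neighborhood of $p$. A general G-space comes with no such cell. We shall see how far the Euclidean tools reach. There are three of them: straight segments, radial projection from a point, and reflection through a point.

## Segments, radial projection and reflection from the four axioms

We write $D(p,\delta)$ for the closed ball and $S_r(p)=\{x:d(p,x)=r\}$. Write $(abc)$ for the relation $d(a,b)+d(b,c)=d(a,c)$. Coincidences among the points are allowed, and $(abc)$ is the same as $(cba)$. One computation is used again and again: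
$$\text{if } (abe) \text{ and } (acb), \text{ then } (ace) \text{ and } (cbe). \tag{2}$$
Indeed
$$d(a,e)\le d(a,c)+d(c,e)\le d(a,c)+d(c,b)+d(b,e)=d(a,b)+d(b,e)=d(a,e),$$
so both inequalities are equalities.

Throughout, $X$ is a G-space. All maps we construct are given by "the unique point at such and such distances". The first lemma makes their continuity automatic.

**Lemma 1 (continuity).** Let $A$ be a metric space and $F:A\to X$ a map such that $F$ is bounded on every sequence converging in $A$, and such that for some family of continuous functions $E_i:A\times X\to\mathbb R$ the point $F(a)$ is the unique $z\in X$ with $E_i(a,z)=0$ for all $i$. Then $F$ is continuous.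

*Proof.* Let $a_j\to a$. The sequence $F(a_j)$ is bounded, so by (i) every subsequence has a further subsequence converging to some $z$. By continuity $E_i(a,z)=0$ for all $i$, so $z=F(a)$. Hence $F(a_j)\to F(a)$. $\square$

The next lemma turns the bare existence of one intermediate point in (ii) into intermediate points at every prescribed distance.

**Lemma 2 (betweenness).** If $x,y\in X$ and $0\le\tau\le L:=d(x,y)$, there is $z$ with $d(x,z)=\tau$ and $d(z,y)=L-\tau$.

*Proof.* For $\tau=0$ or $\tau=L$ take $z=x$ or $z=y$. Let $0<\tau<L$. The set $I=\{z:(xzy)\}$ is closed and bounded, hence compact. Suppose that no $z\in I$ has $d(x,z)=\tau$; we look for a gap and contradict it.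

Let $a$ maximize $d(x,\cdot)$ on the compact set $\{z\in I:d(x,z)\le\tau\}$, which contains $x$. Then $d(x,a)<\tau$. Let $b$ minimize $d(x,\cdot)$ on the compact set $J=\{z\in I:(azy),\ d(x,z)\ge\tau\}$, which contains $y$. Then $d(x,b)>\tau$, so $a\ne b$. From $(yax)$ and $(yba)$, rule (2) gives $(bax)$, that is, $(xab)$.

By (ii) choose $c\ne a,b$ with $(acb)$. From $(bax)$ and $(bca)$, rule (2) gives $(bcx)$ and $(cax)$. Since $c\neq a$ and $c\ne b$, these say $d(x,a)<d(x,c)<d(x,b)$. From $(xby)$ and $(xcb)$ we get $(xcy)$, so $c\in I$. From $(aby)$ and $(acb)$ we get $(acy)$. If $d(x,c)\le\tau$, then $c$ contradicts the choice of $a$. Otherwise $c\in J$, and $c$ contradicts the choice of $b$. $\square$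

From here on fix $p\in X$ and write $\rho=\rho_p$. Near $p$ the intermediate points are unique. The trick is that (iv) gives uniqueness of *prolongations*, so we look at the segment backwards from a point beyond its end.

**Lemma 3 (unique segments).** For $x,y\in B_\rho(p)$ and $t\in[0,1]$ there is a unique $z=:m(x,y,t)$ with $d(x,z)=t\,d(x,y)$ and $d(z,y)=(1-t)\,d(x,y)$. The map $m$ is continuous on $B_\rho(p)^2\times[0,1]$.

*Proof.* Existence is Lemma 2. If $x=y$, then $z=x$. Let $x\neq y$ and let $z_1,z_2$ both qualify. By (iii) there is $e\ne y$ with $(xye)$. As $(xz_iy)$, rule (2) gives $(z_iye)$, that is, $(eyz_i)$, for $i=1,2$. Since $e\neq y$ and $d(y,z_1)=d(y,z_2)$, (iv) gives $z_1=z_2$. Continuity follows from Lemma 1: the two conditions are continuous equations, and $d(x,m(x,y,t))\le d(x,y)$ gives boundedness along convergent sequences. $\square$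

Axiom (iii) only promises some prolongation, possibly tiny. The next lemma prolongs to a prescribed length, as long as we stay in $B_\rho(p)$.

**Lemma 4 (extension).** Let $a\ne b$ be in $B_\rho(p)$, let $L\ge d(a,b)$ and $D(a,L)\subset B_\rho(p)$. There is a unique $z$ with $d(a,z)=L$ and $d(b,z)=L-d(a,b)$.

*Proof.* Any such $z$ satisfies $(abz)$, so uniqueness is (iv). For existence, the set $A=\{z\in D(a,L):(abz)\}$ is compact and contains $b$. Let $z^*\in A$ maximize $d(a,\cdot)$, and suppose $d(a,z^*)<L$. Since $d(a,z^*)\ge d(a,b)>0$ and $a,z^*\in B_\rho(p)$, (iii) gives $z'\ne z^*$ with $(az^*z')$. Put $\tau=\min(d(z^*,z'),\,L-d(a,z^*))>0$, and by Lemma 2 take $w$ with $(z^*wz')$ and $d(z^*,w)=\tau$.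

From $(z'z^*a)$ and $(z'wz^*)$, rule (2) gives $(wz^*a)$. So $d(a,w)=d(a,z^*)+\tau\le L$. From $(az^*w)$ and $(abz^*)$, rule (2) gives $(abw)$. Hence $w\in A$ and $d(a,w)>d(a,z^*)$, a contradiction. So $d(a,z^*)=L$, and $(abz^*)$ gives $d(b,z^*)=L-d(a,b)$. $\square$

Now fix $0<r<\rho/8$ and put $K:=D(p,2r)$, a compact set contained in $B_\rho(p)$.

**Lemma 5 (reflection and radial projection).** Assume that $X$ has at least two points.

(1) For $x\in K$ there is a unique $\sigma x$ with $d(p,\sigma x)=d(p,x)$ and $d(x,\sigma x)=2d(p,x)$. The map $\sigma:K\to K$ is continuous and $\sigma^2=\mathrm{id}$.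

(2) $S_r(p)\neq\emptyset$.

(3) For $d(p,q)\le r/4$ and $x\in K\setminus\{q\}$ there is a unique $z=:R(q,x)$ with
$$d(q,z)=r,\qquad d(x,z)=|d(q,x)-r|, \tag{3}$$
and $R$ is continuous on the set of such pairs $(q,x)$.

*Proof.* (1) For $x=p$ the only choice is $p$. For $x\ne p$ apply Lemma 4 with $a=x$, $b=p$, $L=2d(p,x)\le4r$. This is allowed because $D(x,L)\subset D(p,6r)\subset B_\rho(p)$. Continuity is Lemma 1; the values stay in the bounded set $K$. If $y=\sigma x$, then $d(p,x)=d(p,y)$ and $d(y,x)=2d(p,y)$, so $x$ satisfies the conditions defining $\sigma y$. Hence $\sigma^2=\mathrm{id}$.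

(2) Let $y\ne p$. Lemma 2, applied to $p,y$ with $\tau=\min(r/2,d(p,y))$, gives $x$ with $0<d(p,x)<r$. Lemma 4 with $a=p$, $b=x$, $L=r$ gives a point of $S_r(p)$.

(3) If $d(q,x)\le r$, apply Lemma 4 with $a=q$, $b=x$, $L=r$; here $D(q,r)\subset K\subset B_\rho(p)$. If $d(q,x)>r$, apply Lemma 3 to $q,x$ with $t=r/d(q,x)$. Continuity is Lemma 1: the conditions (3) are continuous equations, and $d(q,R(q,x))=r$ gives boundedness. $\square$

In $\mathbb R^d$ these maps are $\sigma x=2p-x$ and $R(q,x)=q+r(x-q)/|x-q|$. In general, $\sigma$ maps $S_r(p)$ to itself and has no fixed point there, because $d(x,\sigma x)=2r$. The map $R(p,\cdot)$ is a retraction of $K\setminus\{p\}$ onto $S_r(p)$: by (3), $R(p,x)=x$ if $x\in S_r(p)$. The continuity of $m$ and $R$ allows us to cone off maps into the sphere and to push cells off the center.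

## Filling spheres inside $S_r(p)$

We ask what DD$(0,n)$ gives at the point $p$. Start with a sphere in $S_r(p)$, cone it off to $p$, perturb the cone so that it misses a point $q$ near $p$, and blow it outward from $q$.

**Lemma 6 (filling).** Let $X$ have at least two points, let $k\ge0$, let $\varphi:S^k\to S_r(p)$ be continuous, and define $g:B^{k+1}\to D(p,r)$ by $g(tv)=m(p,\varphi(v),t)$ for $v\in S^k$, $t\in[0,1]$. Suppose that some continuous $g':B^{k+1}\to X$ that is $\frac r8$-close to $g$ misses some point $q\in B_{r/8}(p)$. Then $\varphi$ extends to a continuous map $E:B^{k+1}\to S_r(p)$.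

*Proof.* Write $\delta=r/8$.

**Step 1. The cone is a continuous map.** It is well defined since $m(p,\cdot,0)=p$. It is continuous since $(v,t)\mapsto tv$ is a continuous surjection from the compact space $S^k\times[0,1]$ onto the Hausdorff space $B^{k+1}$, hence a quotient map. Also $d(p,g(tv))=tr\le r$, and $g=\varphi$ on $S^k$.

**Step 2. Push the perturbed cone away from $q$.** We have $d(p,g'(u))<r+\delta<2r$ and $g'(u)\ne q$ for all $u$, and $d(p,q)<\delta\le r/4$. So
$$G(u):=R(q,g'(u)),\qquad u\in B^{k+1},$$
is a continuous map into $S_r(q)$. From $d(q,G(u))=r$ and $d(p,q)<\delta$ we get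
$$r-\delta<d(p,G(u))<r+\delta. \tag{4}$$

**Step 3. On the boundary little has moved.** Let $v\in S^k$. Since $d(p,\varphi(v))=r$,
$$|d(q,g'(v))-r|\le d(p,q)+d(g'(v),\varphi(v))<2\delta.$$
By (3) the left side is $d(g'(v),G(v))$. Hence
$$d(G(v),\varphi(v))\le d(G(v),g'(v))+d(g'(v),\varphi(v))<3\delta. \tag{5}$$

**Step 4. Repair the boundary values with a collar, and return to $S_r(p)$.** The map $G$ has two defects: its values lie in $S_r(q)$ and not in $S_r(p)$, and on $S^k$ it only approximates $\varphi$. Put $\hat u=u/|u|$ and define
$$E(u)=\begin{cases}R\big(p,\,G(2u)\big), & |u|\le\frac12,\\[2pt] R\big(p,\;m(G(\hat u),\varphi(\hat u),2|u|-1)\big), & |u|\ge\frac12.\end{cases}$$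
The first line makes sense because $G(2u)\in K\setminus\{p\}$ by (4). In the second line, both endpoints of the segment lie in $K\subset B_\rho(p)$, so $m$ is defined. By (5), the point $m(\dots)$ is within $3\delta$ of $\varphi(\hat u)$, so its distance to $p$ lies between $r-3\delta=\frac58r$ and $r+3\delta=\frac{11}8r$, and $R(p,\cdot)$ is defined there. If $|u|=\frac12$, then $2u=\hat u$ and $m(G(\hat u),\varphi(\hat u),0)=G(\hat u)$, so the two lines agree and $E$ is continuous. For $|u|=1$ we get $E(u)=R(p,\varphi(u))=\varphi(u)$. $\square$

**Where a homotopy argument stops.** If $X$ had DD$(0,n)$ for all $n$, then Lemma 6 would apply to *every* $\varphi:S^k\to S_r(p)$: use DD$(0,k+1)$ with $f\equiv p$ and $\varepsilon=r/8$. So every map of a sphere into $S_r(p)$ would extend over the ball, and all homotopy groups of $S_r(p)$ would be trivial. In $\mathbb R^d$ this is a contradiction, since $S_r(p)$ is a $(d-1)$-sphere, whose identity map does not extend over the ball. In a general G-space we know no sphere in $S_r(p)$ that cannot be filled, and trivial homotopy is not absurd by itself. So far we know that $S_r(p)$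 is compact and that it carries the fixed-point-free involution $\sigma$. Neither fact alone is in conflict with trivial homotopy.

- The closed disc is compact, and every map of a sphere into it extends over the ball. But its involution $x\mapsto-x$ has a fixed point.
- The unit sphere of $\ell^2$ has the fixed-point-free involution $x\mapsto-x$, and every map $\varphi:S^k\to S(\ell^2)$ extends over the ball. To see this, use compactness to choose a finite-dimensional subspace $V$ with $|\varphi-P_V\varphi|<\frac12$, where $P_V$ is the orthogonal projection, and a unit vector $e\perp V$. The straight-line homotopies from $\varphi$ to $P_V\varphi$ and from $P_V\varphi$ to $e$ avoid $0$. After normalization they contract $\varphi$ to a constant. But this sphere is not compact.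

*Both facts together* are in conflict with it. Fillings let us build $\sigma$-equivariant maps $S^N\to S_r(p)$ for larger and larger $N$, one hemisphere at a time. Compactness bounds the $N$ for which this is possible.

## Odd maps on a compact sphere and the stable cell

Call a map $h:S_r(p)\to\mathbb R^N$ *odd* if $h\sigma=-h$. In $\mathbb R^d$ the map $h(x)=x-p$ is odd and nowhere zero, with $N=d$. Here is the local form of the main result.

**Theorem 2.** Let $X$ be a G-space with at least two points, $p\in X$ and $0<r<\rho_p/8$. Suppose there is a continuous odd map $h:S_r(p)\to\mathbb R^N\setminus\{0\}$. Then there are $n\in\{1,\dots,N\}$, a continuous $g:B^n\to D(p,2r)$ and $\delta>0$ such that $B_\delta(p)\subset g'(B^n)$ for every continuous $g':B^n\to X$ that is $\delta$-close to $g$. Such $N$ and $h$ always exist.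

The last sentence is where compactness enters, and we prove it first.

**Lemma 7.** There are $N\ge1$ and a continuous odd map $h:S_r(p)\to\mathbb R^N\setminus\{0\}$.

*Proof.* For $y\in S_r(p)$ put $h_y(x)=d(x,y)-d(\sigma x,y)$, $x\in S_r(p)$. It is continuous, and $h_y(\sigma x)=-h_y(x)$ because $\sigma^2=\mathrm{id}$. Since $h_y(y)=0-d(\sigma y,y)=-2r\neq0$, the open sets $\{h_y\ne0\}$ cover the compact, nonempty set $S_r(p)$. Finitely many of them, for $y_1,\dots,y_N$, cover it, and $h=(h_{y_1},\dots,h_{y_N})$ has no zero. $\square$

In $\mathbb R^d$ one has $|x-y|^2-|\sigma x-y|^2=-4(x-p)\cdot(y-p)$, so $h_y$ vanishes exactly where $x-p\perp y-p$, and the $d$ points $y_i=p+re_i$ suffice.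

**The case $N=1$ by hand.** Let $h:S_r(p)\to\mathbb R\setminus\{0\}$ be odd. For instance, on the line or the circle $S_r(p)$ consists of two points exchanged by $\sigma$, and $h=\pm1$. Pick $x\in S_r(p)$, and let $g:[-1,1]\to D(p,r)$ run along the segment from $\sigma x$ to $p$ and then from $p$ to $x$. This is the cone of Lemma 6 for $\varphi:S^0\to S_r(p)$, $\varphi(1)=x$, $\varphi(-1)=\sigma x$. Suppose some $g'$ that is $\frac r8$-close to $g$ misses a point of $B_{r/8}(p)$. Then Lemma 6 gives a path $E$ in $S_r(p)$ from $\sigma x$ to $x$. The values $h(\sigma x)=-h(x)$ and $h(x)$ have opposite signs, so $h$ vanishes somewhere on the path. This contradiction shows that $g$ is a stable cell with $\delta=r/8$.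

For larger $N$ the intermediate value theorem is replaced by the Borsuk–Ulam theorem: *for $N\ge1$, every continuous map $\Phi:S^N\to\mathbb R^N$ with $\Phi(-s)=-\Phi(s)$ has a zero.*

**Proof of Theorem 2.** Let $h:S_r(p)\to\mathbb R^N\setminus\{0\}$ be continuous and odd. Here $N\ge1$, since $S_r(p)\neq\emptyset$.

**Step 1. Negate the conclusion.** Suppose the first assertion of Theorem 2 fails for $p,r,N$. Then for all $1\le n\le N$, all continuous $g:B^n\to K=D(p,2r)$ and all $\delta>0$,
$$\text{some } g' \text{ that is } \delta\text{-close to } g \text{ misses some } q\in B_\delta(p). \tag{6}$$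

**Step 2. Build equivariant spheres by induction.** We claim that for each $k$ with $0\le k\le N$ there is a continuous map
$$\varphi_k:S^k\to S_r(p)\quad\text{with}\quad \varphi_k(-s)=\sigma\varphi_k(s)\ \text{ for all } s\in S^k. \tag{7}$$

For $k=0$ pick $x\in S_r(p)$ and put $\varphi_0(1)=x$, $\varphi_0(-1)=\sigma x$. Both cases of (7) hold, as $\sigma^2=\mathrm{id}$.

Let $k+1\le N$ and let $\varphi=\varphi_k$ be given. Form its cone $g:B^{k+1}\to D(p,r)\subset K$ as in Lemma 6. By (6) with $n=k+1$ and $\delta=r/8$, the hypothesis of Lemma 6 holds. So $\varphi$ extends to a continuous $E:B^{k+1}\to S_r(p)$. We use $E$ on the upper hemisphere and its reflected copy on the lower one: with $S^{k+1}=\{(v,t)\in\mathbb R^{k+1}\times\mathbb R:|v|^2+t^2=1\}$, put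
$$\varphi_{k+1}(v,t)=\begin{cases}E(v),&t\ge0,\\ \sigma E(-v),&t\le0.\end{cases}$$
On the equator $t=0$ we have $|v|=1$ and $\sigma E(-v)=\sigma\varphi(-v)=\varphi(v)=E(v)$ by (7) for $\varphi$ and $\sigma^2=\mathrm{id}$. So $\varphi_{k+1}$ is well defined and continuous. This is where the exact boundary values from the collar in Lemma 6 are needed: $G$ alone agrees with $\varphi$ only up to $3\delta$, and the two hemispheres would not fit. For $t\ge0$, $\varphi_{k+1}(-v,-t)=\sigma E(v)=\sigma\varphi_{k+1}(v,t)$. For $t\le0$, $\varphi_{k+1}(-v,-t)=E(-v)=\sigma\big(\sigma E(-v)\big)=\sigma\varphi_{k+1}(v,t)$. This proves (7) for $k+1$.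

**Step 3. Contradict Borsuk–Ulam.** The map $h\varphi_N:S^N\to\mathbb R^N\setminus\{0\}$ is continuous, and $h\varphi_N(-s)=h(\sigma\varphi_N(s))=-h\varphi_N(s)$. An odd map $S^N\to\mathbb R^N$ without zeros does not exist. So (6) is false for some $n\in\{1,\dots,N\}$, some $g$ and some $\delta$, which is the first assertion. The existence of $N$ and $h$ is Lemma 7. $\blacksquare$

The argument does not say *which* $n\le N$ occurs. It only shows that the induction has to break down at some step $n\le N$.

**Proof of Theorem 1.** If $X=\{p\}$, then DD$(0,n)$ fails for every $n$, as we saw. If $X$ has at least two points, take any $p\in X$ and any $0<r<\rho_p/8$. Theorem 2 provides $n\ge1$, $g$ and $\delta$ as in (1). Let $f:B^0\to X$ have value $p$ and let $\varepsilon=\delta$. If $f',g'$ are $\varepsilon$-close to $f,g$, then $f'(B^0)\subset B_\delta(p)\subset g'(B^n)$, so the images meet. Hence $X$ fails DD$(0,n)$ for this $n$. $\blacksquare$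

No finiteness of dimension was assumed in Theorems 1 and 2. They do not decide whether every G-space is finite-dimensional, and this is not claimed.

## Which $n$: covering numbers, dimension and manifolds

The number $N$ in Theorem 2 bounds the $n$ for which DD$(0,n)$ can hold. The following complements, not used for Theorem 1, estimate it. Here $\dim$ is covering dimension.

**Theorem 3.** Let $X$ be a G-space with at least two points.

(a) If $S_r(p)$ admits a continuous odd map to $\mathbb R^N\setminus\{0\}$ for some $p\in X$ and $0<r<\rho_p/8$, then $X$ fails DD$(k,m)$ for all $k\ge0$, $m\ge N$. This applies if there are $y_1,\dots,y_N\in X$ such that no $x\in S_r(p)$ satisfies $d(x,y_i)=d(\sigma x,y_i)$ for all $i$. It also applies if $N$ open balls of radius $r$ cover $S_r(p)$.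

(b) If $\dim X=d<\infty$, then for every $p\in X$ and $0<r<\rho_p/8$ the hypothesis of Theorem 2 holds with $N=d$, so $X$ fails DD$(0,d)$. Hence DD$(0,n)$ implies $\dim X\ge n+1$ (possibly infinite), and this is sharp for every $n$.

(c) If $X$ is a topological manifold without boundary of dimension $d$, then $X$ has DD$(0,n)$ if and only if $n\le d-1$.

**Proof of (a).**

**Step 1. Monotonicity: DD$(k,m)$ with $m\ge n$ implies DD$(0,n)$.** Given a point of $X$ and $g:B^n\to X$, extend the point to a constant map on $B^k$, and replace $g$ by $g\circ\mathrm{pr}:B^m\to X$, where $\mathrm{pr}:B^m\to B^n$ is the orthogonal projection. Take disjoint approximations. Restrict the first to one point of $B^k$ and the second to $B^n\subset B^m$, on which $g\circ\mathrm{pr}=g$. The restrictions are still disjoint and close to the given maps.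

**Step 2. The failure.** By Theorem 2 and the argument after (1), $X$ fails DD$(0,n)$ for some $n\le N$. If $k\ge0$ and $m\ge N$, then $m\ge n$, so $X$ fails DD$(k,m)$ by Step 1.

**Step 3. The two special cases.** In the first, the map $x\mapsto(d(x,y_i)-d(\sigma x,y_i))_{i\le N}$ is continuous and odd on $S_r(p)$, and by hypothesis it has no zero. In the second, let $y_1,\dots,y_N$ be the centers of the balls. Each $x\in S_r(p)$ has $d(x,y_i)<r$ for some $i$, and then $d(\sigma x,y_i)\ge d(x,\sigma x)-d(x,y_i)=2r-d(x,y_i)>r>d(x,y_i)$. So the centers satisfy the first condition. $\blacksquare$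

The ball count need not be optimal: on the line $S_r(p)=\{p-r,p+r\}$, no single open ball of radius $r$ covers both points, while the odd map $\pm1$ gives $N=1$.

**Proof of (b).** Every space below is separable and metrizable; for $X$ itself note that $X=\bigcup_jD(p,j)$ is a countable union of compact sets. We use four textbook facts.

- A closed subspace has dimension at most that of the space.
- A finite union of closed subspaces of dimension at most $e$ has dimension at most $e$.
- Hurewicz: $\dim(S\times[0,1])=\dim S+1$ for nonempty compact metrizable $S$.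
- Ostrand: if $\dim Y\le e$, every open cover of $Y$ has an open refinement that covers $Y$ and is a union of $e+1$ families, each consisting of pairwise disjoint sets.

Let $\dim X=d<\infty$, $p\in X$, $0<r<\rho_p/8$ and $S=S_r(p)$.

**Step 1. The sphere has smaller dimension: $\dim S\le d-1$.** We embed $S\times[\frac12,1]$ in $X$ by $(x,t)\mapsto z=m(p,x,t)$. This is continuous. It is injective: $d(p,z)=tr$ determines $t$. Given $t$, we have $z\ne p$, $d(p,z)+d(z,x)=d(p,x)$ and $d(z,x)=(1-t)r$, so $x$ is determined by (iv). Since the domain is compact, it is a closed embedding. Hence $\dim S+1=\dim(S\times[\frac12,1])\le d$. As $S\ne\emptyset$, also $d\ge1$.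

**Step 2. The quotient $Y=S/\sigma$ is compact metrizable, and $\dim Y\le d-1$.** The metric $d'(x,y)=\max(d(x,y),d(\sigma x,\sigma y))$ induces the topology of $S$, and $\sigma$ is an isometry for it. So $\min(d'(x,y),d'(x,\sigma y))$ depends only on the orbits of $x$ and $y$. It is a metric on $Y$: for the triangle inequality, realize the distance of the orbits of $x$ and $y$ by representatives $x,y$, then choose the representative $z$ of the third orbit that realizes the distance from $y$, and use $d'(x,z)\le d'(x,y)+d'(y,z)$. The projection $\pi:S\to Y$ is continuous from a compact space onto this metric space, so the metric induces the quotient topology, and $Y$ is compact.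

For $x\in S$ put $O_x=S\cap B_r(x)$. If $y$ and $\sigma y$ were both in $O_x$, then $d(y,\sigma y)<2r$, which is false. So $O_x\cap\sigma O_x=\emptyset$. The map $\pi$ is open, since $\pi^{-1}(\pi(O))=O\cup\sigma O$. So $\pi(O_x)$ is open in $Y$ and evenly covered, with sheets $O_x$ and $\sigma O_x$. Likewise $\pi$ is injective on the compact set $C_x=S\cap D(x,r/2)\subset O_x$, so $\pi(C_x)$ is closed in $Y$ and homeomorphic to $C_x$, a closed subset of $S$. Thus $\dim\pi(C_x)\le d-1$. Finitely many of the $C_x$ cover $S$, so finitely many $\pi(C_x)$ cover $Y$, and $\dim Y\le d-1$.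

**Step 3. Construct $d$ odd functions without a common zero.** By Ostrand's theorem with $e=d-1$, the cover of $Y$ by the sets $\pi(O_x)$ has an open refinement that covers $Y$ and is a union of $d$ families of pairwise disjoint sets. Let $U_i$ be the union of the $i$-th family. Each member $W$ lies in some $\pi(O_x)$; choose over it the sheet $\pi^{-1}(W)\cap O_x$. Let $V_i$ be the union of the chosen sheets over the $i$-th family. Since the members of the family are disjoint, $\pi^{-1}(U_i)=V_i\sqcup\sigma V_i$, with $V_i$ and $\sigma V_i$ open. Choose a continuous $\lambda_i\ge0$ on $Y$ with $\{\lambda_i>0\}=U_i$: the distance to $Y\setminus U_i$, or the constant $1$ if $U_i=Y$. Define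
$$h_i=\lambda_i\pi\ \text{ on } V_i,\qquad h_i=-\lambda_i\pi\ \text{ on }\sigma V_i,\qquad h_i=0\ \text{ elsewhere}.$$
As $\sigma$ exchanges $V_i$ and $\sigma V_i$ and $\pi\sigma=\pi$, the function $h_i$ is odd. It is continuous on the open set $\pi^{-1}(U_i)$, and at all other points because $|h_i|=\lambda_i\pi$ is continuous and vanishes there. Since the $U_i$ cover $Y$, the $h_i$ have no common zero. So $h=(h_1,\dots,h_d)$ satisfies the hypothesis of Theorem 2 with $N=d$, and by (a) $X$ fails DD$(0,d)$.

**Step 4. The dimension bound.** If $X$ has DD$(0,n)$ and $\dim X=d<\infty$, then $d>n$: for $d\le n$, monotonicity would give DD$(0,d)$. Sharpness: $\mathbb R^{n+1}$ has DD$(0,n)$ and dimension $n+1$. $\blacksquare$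

**Proof of (c).** The covering dimension of $X$ is $d$, so (b) applies and $d\ge1$.

**Step 1. $X$ has DD$(0,d-1)$.** This is a known fact quoted with the problem; the proof is the polynomial argument from $\mathbb R^d$, localized. Let $p\in X$, $g:B^{d-1}\to X$ and $\varepsilon>0$. Let $\kappa:U\to\mathbb R^d$ be a homeomorphism from an open neighborhood $U$ of $p$, with $\kappa(p)=0$. Choose $\eta\in(0,\frac12)$ such that $|y|,|y'|\le3$ and $|y-y'|\le\eta$ imply $d(\kappa^{-1}y,\kappa^{-1}y')<\varepsilon$. The set $C=\{u:g(u)\in U,\ |\kappa g(u)|\le2\}$ is closed in $B^{d-1}$, since $\kappa^{-1}$ of a closed ball is compact. By Stone–Weierstrass there is a polynomial map $P$ with $|P-\kappa g|\le\eta$ on $C$. Let $\lambda(y)=1$ for $|y|\le1$ and $\lambda(y)=2-|y|$ for $1\le|y|\le2$. Put $g'=g$ off $C$ and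
$$g'(u)=\kappa^{-1}\Big(\kappa g(u)+\lambda(\kappa g(u))\,\big(P(u)-\kappa g(u)\big)\Big)\qquad(u\in C).$$
A point of $C$ that is a limit of points off $C$ has $|\kappa g(u)|=2$, where $\lambda=0$. So $g'$ is continuous, and it is $\varepsilon$-close to $g$. If $g'(u)\in U$ and $|\kappa g'(u)|<\frac12$, then $u\in C$, and $|\kappa g(u)|\le1$ because otherwise $|\kappa g'(u)|>1-\eta>\frac12$. Hence $\kappa g'(u)=P(u)$. So inside the ball $|y|<\frac12$ the image of $\kappa g'$ lies in $P(B^{d-1})$, which has measure zero. Therefore there is $q$ with $|\kappa(q)|<\frac12$ and $d(p,q)<\varepsilon$ outside $g'(B^{d-1})$.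

**Step 2. The equivalence.** By monotonicity, DD$(0,d-1)$ gives DD$(0,n)$ for all $n\le d-1$. By (b), $X$ fails DD$(0,d)$, and by monotonicity again it fails DD$(0,n)$ for all $n\ge d$. $\blacksquare$
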